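\title{Cylinders of square-tiled surfaces and cycles of random permutations}

\begin{abstract}
Fix a singularity type $\kappa$, choose a square-tiled surface of type $\kappa$ uniformly among those with at most $N$ squares, and let $N\to\infty$. The number of horizontal cylinders then has a limit law. We prove that this law is at total variation distance $o(1)$ from the law of the number of cycles of a uniform permutation of $S_d$, uniformly in $\kappa$, as the growth exponent $d=d(\kappa)$ tends to infinity. This is the total variation form of a conjecture relating cylinders to Stirling numbers of the first kind. More precisely, the numbers of saddle connections on the top boundaries of the cylinders are distributed like the cycle lengths of a uniform permutation of $S_{d-1}$, and the horizontal saddle connections form a connected set with probability tending to one. The proof combines character bounds for symmetric groups, a first moment estimate for invariant sets of two permutations, and a local limit theorem; the known asymptotic frequency $1/d$ of one-cylinder surfaces fixes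 the normalization.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Square-tiled surfaces and their cylinders}

A \emph{square-tiled surface} (or origami) with $N$ squares is a connected orientable surface obtained from $N$ unit squares of $\mathbb R^2$ by gluing sides by translations, each right side to a left side and each top side to a bottom side. If the squares are numbered and $\mathsf r$, $\mathsf u$ send a square to its right and to its upper neighbor, the surface is encoded by the pair $(\mathsf r,\mathsf u)\in S_N\times S_N$, which acts transitively on $\{1,\dots,N\}$. Surfaces are counted up to isomorphism, that is, pairs are counted up to simultaneous conjugation.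

The Euclidean metric induces a flat metric with conical singularities. A singularity has \emph{degree} $\kappa_i\ge1$ if its cone angle is $2\pi(\kappa_i+1)$; the numbers $\kappa_i+1$ are the lengths of the nontrivial cycles of $\mathsf u^{-1}\mathsf r^{-1}\mathsf u\mathsf r$. The list $\kappa=(\kappa_1,\dots,\kappa_p)$ is the \emph{type} of the surface, and $\sum_i\kappa_i=2g-2$, where $g$ is the genus. A (horizontal) \emph{cylinder} is a maximal collection of parallel closed horizontal geodesics. Concretely, each cycle of $\mathsf r$ is a row of squares that closes up into an annulus of height one, and a cylinder is a maximal stack of such rows with no singularity on the circles between them. A horizontal \emph{saddle connection} is a horizontal segment that joins two singularities, possibly equal, and contains no singularity in its interior. The boundaries of the cylinders are made of saddle connections.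

Put
\[
d=d(\kappa)=\sum_{i=1}^p(\kappa_i+1)+1=2g+p-1 .
\]
It is known that, for each fixed type $\kappa$, the number of square-tiled surfaces of type $\kappa$ with at most $N$ squares is asymptotic to $c(\kappa)N^d$ as $N\to\infty$, and that the number of those with exactly $k$ cylinders is asymptotic to $c_k(\kappa)N^d$. Thus $c(\kappa)=\sum_kc_k(\kappa)$, and $(c_k(\kappa)/c(\kappa))_{k\ge1}$ is a probability distribution: the law of the number of cylinders of a random surface of type $\kappa$ with many squares. We ask how this law behaves when $d$ is large.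

\subsection{The conjecture and the results}

Let $K_d$ be the number of cycles of a uniform permutation of $S_d$. Then $\mathbb P(K_d=k)=\genfrac{[}{]}{0pt}{}{d}{k}/d!$, where the unsigned Stirling number of the first kind $\genfrac{[}{]}{0pt}{}{d}{k}$ counts permutations of $S_d$ with $k$ cycles. It is known that $c_1(\kappa)/c(\kappa)\sim1/d$ as $d\to\infty$, and $1/d$ is exactly $\mathbb P(K_d=1)$. The conjecture posed in \cite{SQT} is that the agreement extends to all $k$: the distribution of $k$-cylinder surfaces of type $\kappa$ converges to the distribution of Stirling numbers of the first kind as $d\to\infty$. We prove it in total variation form.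

\begin{theorem}\label{thm:tv}
As $d(\kappa)\to\infty$, uniformly in $\kappa$,
\[
\sum_{k\ge1}\Big|\frac{c_k(\kappa)}{c(\kappa)}-\mathbb P\big(K_{d(\kappa)}=k\big)\Big|\longrightarrow0 .
\]
\end{theorem}

The authors of the conjecture expect a stronger statement, mod-Poisson convergence with parameter $\log d$ in the sense of Kowalski--Nikeghbali, as in Hwang's result for the number of cycles of uniform permutations. We do not address it.

There is a permutation behind Theorem~\ref{thm:tv}. A surface of type $\kappa$ has exactly
\[
n=n(\kappa)=\sum_i(\kappa_i+1)=d-1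
\]
horizontal saddle connections (Section~\ref{sec:model}), each of which lies on the top boundary of exactly one cylinder. Sending a saddle connection to the next one along that boundary defines a permutation $\sigma$ of $n$ objects with one cycle per cylinder. If $\sigma$ were uniform, the number of cylinders would be $K_{d-1}$, which is very close to $K_d$. This guess needs an argument. The bottom boundaries define a second permutation $\tau$, the class of $\sigma\tau^{-1}$ is prescribed by $\kappa$, the cycles of $\sigma$ and $\tau$ must be matched in pairs of equal geometric length, and different pairs $(\sigma,\tau)$ carry very different numbers of surfaces. Our main theorem says that these constraints and weights cancel out asymptotically.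

For a surface $O$ of type $\kappa$, let $\rho(O)$ be the partition of $n$ whose parts are the numbers of horizontal saddle connections on the top boundaries of the cylinders; its number of parts is the number of cylinders. Call $O$ \emph{one-layer} if the union of its horizontal saddle connections is connected. For a partition $\rho$ of $n$ with $a_l$ parts equal to $l$, put $z_\rho=\prod_ll^{a_l}a_l!$, so that $1/z_\rho$ is the probability that a uniform permutation of $S_n$ has cycle type $\rho$.

\begin{theorem}\label{thm:main}
There are numbers $\eta_n\to0$ such that for all types $\kappa$ with $d(\kappa)=n+1$ and all partitions $\rho$ of $n$ with at most $2\log n$ parts,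
\begin{equation}\label{eq:main}
\liminf_{N\to\infty}N^{-d}\,\#\{O\text{ of type }\kappa,\ \le N\text{ squares},\ \rho(O)=\rho,\ O\text{ one-layer}\}\ \ge\ (1-\eta_n)\,\frac{c(\kappa)}{z_\rho}.
\end{equation}
Consequently, for $O$ uniform among surfaces of type $\kappa$ with at most $N$ squares:
\begin{itemize}
\item[(a)] the total variation distance between the law of $\rho(O)$ and the law of the cycle type of a uniform permutation of $S_{d-1}$ has a $\limsup_{N\to\infty}$ that tends to $0$ as $d\to\infty$;
\item[(b)] $\liminf_{N\to\infty}\mathbb P(O\text{ is one-layer})\to1$ as $d\to\infty$;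
\item[(c)] $c_k(\kappa)/c(\kappa)\ge(1-\eta_n)\,\mathbb P(K_n=k)$ for all $1\le k\le2\log n$.
\end{itemize}
\end{theorem}

Only a lower bound is claimed in \eqref{eq:main}, and this is what makes the proof manageable: we may discard any configuration that is inconvenient. A lower bound suffices because the right-hand sides add up to almost all of the total mass $c(\kappa)$.

\begin{proof}[Proof of \textup{(a)--(c)} and of Theorem~\ref{thm:tv} from \eqref{eq:main}]
Build a uniform permutation of $S_n$ by inserting $1,2,\dots,n$ successively, the element $i$ being either a new fixed point or placed after one of the $i-1$ earlier elements in its cycle. This shows that $K_n$ is a sum of independent Bernoulli variables with parameters $1/i$, $1\le i\le n$. Its mean and its variance are at most $1+\log n$, so Chebyshev's inequality gives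
\[
\mathbb P(K_n>2\log n)\le\frac{1+\log n}{(\log n-1)^2}\longrightarrow0 .
\]
For probability laws $P,Q$ on a countable set, $\sum|P-Q|=2\sum(P-Q)_+$, and half of this quantity is the total variation distance. Let $P_N$ be the law of $\rho(O)$. Dividing \eqref{eq:main} by the total count $(1+o(1))\,c(\kappa)N^d$ gives $\limsup_N(1/z_\rho-P_N(\rho))_+\le\eta_n/z_\rho$ when $\rho$ has at most $2\log n$ parts. There are finitely many partitions of $n$, so
\[
\limsup_{N\to\infty}\sum_\rho\big(1/z_\rho-P_N(\rho)\big)_+\le\eta_n+\mathbb P(K_n>2\log n),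
\]
which is (a). Summing \eqref{eq:main} over all $\rho$ with at most $2\log n$ parts gives $\liminf_N\mathbb P(O\text{ one-layer})\ge(1-\eta_n)\,\mathbb P(K_n\le2\log n)$, which is (b), and summing over $\rho$ with $k$ parts gives (c). From (c),
\[
\sum_k\Big|\frac{c_k(\kappa)}{c(\kappa)}-\mathbb P(K_n=k)\Big|=2\sum_k\Big(\mathbb P(K_n=k)-\frac{c_k(\kappa)}{c(\kappa)}\Big)_+\le2\eta_n+2\,\mathbb P(K_n>2\log n).
\]
Finally $K_{n+1}$ is $K_n$ plus an independent Bernoulli variable of parameter $1/(n+1)$, so $\sum_k|\mathbb P(K_n=k)-\mathbb P(K_{n+1}=k)|\le2/(n+1)$. Since $d=n+1$, Theorem~\ref{thm:tv} follows.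
\end{proof}

The rest of the paper proves \eqref{eq:main} for large $n$; for small $n$ one takes $\eta_n=1$.

\subsection{Inputs and conventions}\label{sec:conv}

Apart from textbook facts, recalled where they are used, the proof rests on two results.
\begin{itemize}
\item[(I1)] The known asymptotic $c_1(\kappa)/c(\kappa)\sim1/d$, along every sequence of types with $d\to\infty$. It then holds uniformly in $\kappa$: there are finitely many types for each $d$, and one applies the statement to the sequence of worst ones.
\item[(I2)] The character bound of Larsen and Shalev \cite{LS}: there are $\delta_n\to0$ such that $|\chi(\pi)|\le\chi(1)^{1/2+\delta_n}$ for every irreducible character $\chi$ of $S_n$ and every $\pi\in S_n$ without fixed points.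
\end{itemize}

Throughout, $L=\log n$ and $[n]=\{1,\dots,n\}$. For a partition $\alpha$ of $n$, $\mathcal C_\alpha\subset S_n$ is the conjugacy class of cycle type $\alpha$, so $|\mathcal C_\alpha|=n!/z_\alpha$. The type $\kappa$ enters through the partition $\mu=(\kappa_1+1,\dots,\kappa_p+1)$ of $n$. It has no part equal to $1$, so the elements of $\mathcal C_\mu$ have no fixed points, and they are even because $\sum_i\kappa_i=2g-2$. A \emph{composition} of $n$ with $k$ parts is a sequence of $k$ positive integers with sum $n$. The symbols $o(1)$, $n^{o(1)}$, $O(\cdot)$ and the phrase ``for $n$ large'' refer to $n\to\infty$ and are uniform in $\kappa$ with $n(\kappa)=n$ and in all other parameters in their stated ranges, in particular in $1\le k\le2L$.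

\section{Cylinder diagrams}\label{sec:model}

We cut a surface along its horizontal saddle connections. This separates a finite combinatorial object, which lives in $S_n$ with $n$ independent of $N$, from integer length parameters, which can be counted by integrals.

\subsection{From surfaces to diagrams and back}

Let $O$ be a surface of type $\kappa$ with $k$ cylinders. A singularity of degree $\kappa_i$ has $\kappa_i+1$ rightward horizontal directions. A ray in such a direction runs along sides of squares, of which there are finitely many, and as long as it meets no singularity it does not run along a side twice; so it ends at a singularity. Hence there are $n$ horizontal saddle connections, which we call \emph{edges}, and their complement is the union of the $k$ open cylinders. The edge lengths $\ell_e$ and the widths $w_i$ and heights $h_i$ of the cylinders are positive integers. Label the edges by $E=[n]$ and the cylinders by $[k]$.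

Each edge $e$ lies on the top boundary of the cylinder below it and on the bottom boundary of the cylinder above it. Let $\sigma(e)$ be the edge that follows $e$ to the right along the former, and $\tau(e)$ the edge that follows $e$ to the right along the latter. The top boundary of cylinder $i$ is a cycle of $\sigma$, with support $A_i$, and its bottom boundary is a cycle of $\tau$, with support $B_i$. With $\ell(A)=\sum_{e\in A}\ell_e$ we have $w_i=\ell(A_i)=\ell(B_i)$. At the right endpoint of $e$, start from the leftward direction along $e$: turning by $\pi$ counterclockwise, through the lower side, leads to $\sigma(e)$, and turning by $\pi$ clockwise, through the upper side, leads to $\tau(e)$. So $\sigma(e)$ is obtained from $\tau(e)$ by a counterclockwise rotation by $2\pi$ about their common left endpoint. The permutation $\sigma\tau^{-1}$ therefore permutes cyclically the $\kappa_i+1$ edges leaving the $i$-th singularity, and $\sigma\tau^{-1}\in\mathcal C_\mu$. Finally, the \emph{twist} $t_i\in\mathbb Z/w_i\mathbb Z$ is the horizontal offset between the left endpoints of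 the edges with smallest label in $A_i$ and in $B_i$. Figure~\ref{fig:H2} shows an example.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!15] (0,0) rectangle (3,1);
\fill[gray!40] (2,1) rectangle (3,3);
\draw[gray] (1,0)--(1,1) (2,0)--(2,1) (2,2)--(3,2);
\draw (0,0)--(0,1) (3,0)--(3,3) (2,1)--(2,3);
\draw[very thick] (0,0)--(3,0) (0,1)--(3,1) (2,3)--(3,3);
\fill (0,0) circle (2pt) (2,0) circle (2pt) (3,0) circle (2pt) (0,1) circle (2pt) (2,1) circle (2pt) (3,1) circle (2pt) (2,3) circle (2pt) (3,3) circle (2pt);
\node[above] at (1,1) {$1$};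
\node[above] at (2.5,1) {$2$};
\node[above] at (2.5,3) {$3$};
\node[below] at (1,0) {$1$};
\node[below] at (2.5,0) {$3$};
\end{tikzpicture}
\caption{A surface of type $(2)$ with five squares and two cylinders. The vertical sides of each shaded rectangle are glued to each other, and thick segments with the same label are glued. The dots form one singularity of angle $6\pi$. The top boundaries read $(1\,2)$ and $(3)$, the bottom boundaries read $(1\,3)$ and $(2)$, so $\sigma=(1\,2)(3)$, $\tau=(1\,3)(2)$ and $\sigma\tau^{-1}=(1\,3\,2)$.}\label{fig:H2}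
\end{figure}

\begin{definition}
A \emph{diagram} with $k$ cylinders is a tuple $\Delta=(\sigma,\tau;A_1,\dots,A_k;B_1,\dots,B_k)$, where $\sigma,\tau\in S_n$ have $k$ cycles each, $\sigma\tau^{-1}\in\mathcal C_\mu$, and $A_1,\dots,A_k$ and $B_1,\dots,B_k$ are the supports of the cycles of $\sigma$ and of $\tau$, in chosen orders. Its \emph{sizes} are the compositions $r=(|A_i|)_i$ and $s=(|B_i|)_i$. It is \emph{connected} if the graph $G(\Delta)$ on $[k]$ in which $i$ and $j$ are joined when $A_i\cap B_j\ne\emptyset$ is connected. A \emph{datum} is a tuple $(\Delta,\ell,h,t)$ with $\Delta$ connected, integers $\ell_e\ge1$ satisfying $\ell(A_i)=\ell(B_i)=:w_i$ for all $i$, integers $h_i\ge1$, and $t_i\in\mathbb Z/w_i\mathbb Z$.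
\end{definition}

A datum defines a surface. Take the cylinders $\mathbb R/w_i\mathbb Z\times[0,h_i]$; subdivide the bottom of the $i$-th one into the edges of $B_i$ in the cyclic order of $\tau$, the smallest label starting at $(0,0)$, and its top into the edges of $A_i$ in the cyclic order of $\sigma$, the smallest label starting at $(t_i,h_i)$; glue the two copies of each edge by a translation. The result is tiled by $\sum_ih_iw_i$ unit squares, and it is connected because $G(\Delta)$ is. The rotation argument above, read backwards, shows that the endpoints of edges correspond to the cycles of $\sigma\tau^{-1}$, with cone angle $2\pi$ times the length of the cycle. Since $\mu$ has no part $1$, every endpoint is a true singularity; so the surface has type $\kappa$, and the $k$ cylinders are maximal. The two constructions are inverse to each other: data correspond bijectively to isomorphism classes of surfaces of type $\kappa$ with labeled edges and labeled cylinders. An automorphism of a connected surface that fixes an edge is the identity, so $\operatorname{Aut}O$ acts freely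 on labelings and
\begin{equation}\label{eq:aut}
O\text{ with $k$ cylinders corresponds to exactly } n!\,k!/|\operatorname{Aut}O|\text{ data.}
\end{equation}
Two properties of $O$ can be read on $\Delta$. The partition $\rho(O)$ is the cycle type of $\sigma$. And if the group $\langle\sigma,\tau\rangle$ acts transitively on $E$, then $O$ is one-layer, because $e$ shares an endpoint with $\sigma(e)$ and with $\tau(e)$.

\subsection{The weight of a diagram}

For a connected diagram $\Delta$ let
\[
V_\Delta=\{\ell\in\mathbb R^n:\ell(A_i)=\ell(B_i)\text{ for all }i\},\qquad V_\Delta^+=V_\Delta\cap\mathbb R_{>0}^n .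
\]
A linear relation $\sum_ix_i(1_{A_i}-1_{B_i})=0$ among the constraints, evaluated at $e\in A_i\cap B_j$, gives $x_i=x_j$; by connectedness $x$ is constant. So the $k$ constraints have rank $k-1$, and $\dim V_\Delta=n-k+1=d-k$. Together with the $k$ twists this makes $d$ parameters that scale with $N$, whatever $k$ is; this is why all $k$ contribute at the same order $N^d$. Let $\lambda_\Delta$ be the Lebesgue measure on $V_\Delta$ for which the lattice $V_\Delta\cap\mathbb Z^n$ has covolume $1$, and define the \emph{weight}
\[
J(\Delta)=\int_{V_\Delta^+}\prod_{i=1}^kW(w_i)\;e^{-\ell(E)}\,d\lambda_\Delta,\qquad W(w)=\frac{w}{1-e^{-w}},\qquad w_i=\ell(A_i).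
\]
Note that $w\le W(w)\le1+w$, the second inequality being $(1+w)e^{-w}\le1$.

\begin{proposition}\label{prop:weight}
Let $\mathcal D$ be a set of connected diagrams with $k$ cylinders. Then
\[
\liminf_{N\to\infty}N^{-d}\,\#\{O\text{ with}\le N\text{ squares arising from a diagram in }\mathcal D\}\ \ge\ \frac1{n!\,k!\,d!}\sum_{\Delta\in\mathcal D}J(\Delta).
\]
\end{proposition}

\begin{proof}
Fix $\Delta$ and the heights $h$. Each $\ell$ allows $\prod_iw_i$ twists. The polytope $P_h=\{\ell\in V_\Delta^+:\sum_ih_iw_i\le1\}$ is bounded, since $\sum_ih_iw_i\ge\sum_iw_i=\ell(E)$, and $\prod_iw_i$ is continuous and homogeneous of degree $k$. By convergence of Riemann sums on the lattices $N^{-1}(V_\Delta\cap\mathbb Z^n)$, the number of data with diagram $\Delta$, heights $h$ and at most $N$ squares, divided by $N^d$, tends to $\int_{P_h}\prod_iw_i\,d\lambda_\Delta$. To decouple the cylinders we replace the constraint by an exponential. The function $F(y)=\int_{yP_h}\prod_iw_i\,d\lambda_\Delta$ equals $y^dF(1)$, so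
\[
\int_{V_\Delta^+}\prod_iw_i\,e^{-\sum_ih_iw_i}\,d\lambda_\Delta=\int_0^\infty e^{-y}\,dF(y)=d!\,F(1).
\]
(If $V_\Delta^+=\emptyset$, everything vanishes.) Sum over $h\in[1,H]^k$ and let $H\to\infty$. By monotone convergence and $\sum_{h\ge1}we^{-hw}=W(w)e^{-w}$, the number of data with diagram $\Delta$ and at most $N$ squares, divided by $N^d$, has $\liminf$ at least $J(\Delta)/d!$. By \eqref{eq:aut} each surface arises from at most $n!\,k!$ data.
\end{proof}

For one cylinder we need an exact formula, since it will be compared with (I1).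

\begin{lemma}\label{lem:c1}
Let $n_1$ be the number of pairs $(\sigma,\tau)$ of $n$-cycles with $\sigma\tau^{-1}\in\mathcal C_\mu$. Then $c_1(\kappa)=\dfrac{\zeta(d)\,n\,n_1}{n!\,d!}$.
\end{lemma}

\begin{proof}
For $k=1$ there is no constraint on $\ell$. There are $\binom{w-1}{n-1}$ length vectors of total length $w$, and $w\binom{w-1}{n-1}=n\binom wn$, so the number of data with at most $N$ squares is
\[
n_1\sum_{h\ge1}\ \sum_{w\le N/h}n\binom{w}{n}=n_1\,n\sum_{h\ge1}\binom{\lfloor N/h\rfloor+1}{n+1}.
\]
The $h$-th term divided by $N^d$ tends to $h^{-d}/d!$ and is at most $(2/h)^d$, because it vanishes for $h>N$. By dominated convergence the number of data is asymptotic to $n_1n\,\zeta(d)N^d/d!$. A nontrivial automorphism permutes the edges without fixed point and preserves lengths, so $\ell$ is determined by at most $n/2$ of its values, each at most $N/h$. For fixed $n$ the number of data with a nontrivial automorphism is thus at most a constant times $\sum_h(N/h)^{n/2+1}$, which is of order $N^{n/2+1}$ and negligible against $N^d$. All other surfaces correspond to $n!$ data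 each.
\end{proof}

\begin{example}[The type $\kappa=(2)$]\label{ex:H2}
Here $n=3$, $d=4$, and $\mathcal C_\mu$ consists of the two $3$-cycles. For $k=1$ we need $\tau=\sigma^{-1}$, so $n_1=2$ and $c_1=\zeta(4)/24$. For $k=2$, $\sigma$ and $\tau$ are distinct transpositions; the six such pairs are conjugate, so take $\sigma=(1\,2)$, $\tau=(1\,3)$. Matching the top $\{1,2\}$ with the bottom $\{2\}$ forces $\ell_1=0$, so the weight is zero. The other matching is that of Figure~\ref{fig:H2}: the constraint is $\ell_2=\ell_3$, the widths are $w_1=\ell_1+\ell_2>w_2=\ell_2$, and by symmetry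
\[
J=\int_{w_1>w_2>0}\frac{w_1}{e^{w_1}-1}\,\frac{w_2}{e^{w_2}-1}\,dw_1dw_2=\frac{\zeta(2)^2}2=\frac54\,\zeta(4).
\]
There are $6\cdot2$ such diagrams, so $c_2\ge\frac{12}{3!\,2!\,4!}\cdot\frac54\zeta(4)=\frac54\cdot\frac{\zeta(4)}{24}$. Equality holds: for given heights there are at most $(N/h_1)^2(N/h_2)^2$ choices of $(\ell,t)$, which allows dominated convergence in $h$, and an automorphism fixes the unique top edge of the narrower cylinder, hence is trivial. The case $k=3$ would force $\sigma=\tau=1$, which is excluded. The number of cylinders thus has the law $(\frac49,\frac59)$, to be compared with $(\frac13,\frac12,\frac16)$ for $K_3$ and $(\frac14,\frac{11}{24},\frac14,\frac1{24})$ for $K_4$. There is no exact identity for small $d$.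
\end{example}

\section{Two cylinders, by hand}\label{sec:two}

This section explains the mechanism of the proof for $k=2$. The displayed equalities are exact; the sign $\approx$ marks the steps that Sections~\ref{sec:char}--\ref{sec:sum} make rigorous. Let $\Gamma_a$ denote a sum of $a$ independent exponential variables of mean $1$, with $\Gamma_0=0$. For $a\ge1$ its density is
\[
\gamma_a(w)=\frac{w^{a-1}e^{-w}}{(a-1)!}\quad(w>0),\qquad\gamma_a(w)=0\quad(w\le0).
\]

\subsection*{Counting diagrams} There are $n!/\prod_ir_i$ ways to choose $\sigma$ with ordered cycle supports of sizes $r$, and $n!/\prod_is_i$ ways for $\tau$. When $\sigma$ and $\tau$ are random with few cycles, $\sigma\tau^{-1}$ is close to uniform among the $n!/2$ even permutations, and lies in $\mathcal C_\mu$ with probability about $2|\mathcal C_\mu|/n!$. So there are about $2|\mathcal C_\mu|\,n!/\prod_ir_is_i$ diagrams with sizes $(r,s)$. Suppose that most of them have about the same weight $J(r,s)$, and that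
\begin{equation}\label{eq:goal}
\sum_s\frac{J(r,s)}{\prod_ir_is_i}\approx\prod_i\frac1{r_i}.
\end{equation}
A partition $\rho$ with $k$ parts, $a_l$ of them equal to $l$, has $k!/\prod_la_l!$ distinct rearrangements $r$, whence
\begin{equation}\label{eq:z}
\frac1{k!}\sum_{r\text{ rearrangement of }\rho}\ \prod_i\frac1{r_i}=\frac1{z_\rho}.
\end{equation}
Proposition~\ref{prop:weight} then gives about $\frac{2|\mathcal C_\mu|}{d!}\cdot\frac1{z_\rho}N^d$ surfaces with $\rho(O)=\rho$. The prefactor does not depend on $\rho$, and the case $\rho=(n)$ together with (I1) identifies it with $c(\kappa)$. The heart of the matter is \eqref{eq:goal}.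

\subsection*{The weight for $k=2$} Put $m_{ij}=|A_i\cap B_j|$, $a=m_{12}$, $b=m_{21}$, so that $a-b=r_1-s_1$. The only constraint is $\ell(A_1\cap B_2)=\ell(A_2\cap B_1)$, and a connected diagram of nonzero weight has $a,b\ge1$. Solving the constraint for one edge of $A_1\cap B_2$ expresses it as an integer combination of the others, so $\lambda_\Delta$ is Lebesgue measure in the other coordinates. Calling $x$ the common value of the two sides,
\begin{equation}\label{eq:J2}
J(\Delta)=\int_0^\infty\gamma_a(x)\,\gamma_b(x)\ \mathbb E\,W(x+\Gamma_{m_{11}})\ \mathbb E\,W(x+\Gamma_{m_{22}})\,dx .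
\end{equation}
Let $r_1\le r_2$. There are two regimes.

\subsection*{A cylinder with few edges} Let $r_1$ and $s_1$ be small compared with $\sqrt n$. Random sets of these sizes do not meet, so we expect $m_{11}=0$, $a=r_1$, $b=s_1$. The second cylinder has $W\approx n\approx s_2$, so the left side of \eqref{eq:goal} is about $\frac1{r_1r_2}\sum_{s\ge1}\frac1s\int_0^\infty W\gamma_{r_1}\gamma_s\,dw$. The sum is exactly $1$. Indeed, if $\operatorname{Poi}(w)$ is a Poisson variable of mean $w$, then
\begin{equation}\label{eq:poisson}
\frac{W(w)\,\gamma_s(w)}s=\frac{e^{-w}w^s/s!}{1-e^{-w}}=\mathbb P\big(\operatorname{Poi}(w)=s\,\big|\,\operatorname{Poi}(w)\ge1\big),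
\end{equation}
which sums to $1$ over $s\ge1$ for each $w$, and $\gamma_{r_1}$ is a probability density. The factor $w$, from the twist, and the factor $(1-e^{-w})^{-1}$, from the heights, are both needed. With height $1$ only, $W(w)$ would be replaced by $w$ and the sum would be $\int\gamma_{r_1}(w)(1-e^{-w})\,dw=1-2^{-r_1}$.

\subsection*{Two cylinders with many edges} Now $W(w_i)\approx w_i\approx r_i$, and
\[
\int_0^\infty\gamma_a\gamma_b\,dx=\frac12\binom{a+b-2}{a-1}2^{-(a+b-2)},
\]
which by Stirling's formula is close to the centered Gaussian density of variance $a+b$ at the point $v=a-b=r_1-s_1$. The relevant $s$ have $s_i\approx r_i$, so the left side of \eqref{eq:goal} is about $\frac1{r_1r_2}$ times the sum of these Gaussian values over $v\in\mathbb Z$. This sum is close to $1$ provided the variance $a+b$ is essentially the same for all the diagrams involved. For random sets we expect $m_{ij}\approx r_is_j/n$, hence $a+b\approx2r_1r_2/n=2r_1-2r_1^2/n$, a function of $r$ alone.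

\subsection*{Plan of the proof} Four statements must be established, for up to $2\log n$ cylinders of all sizes at once. The count of diagrams and the disjointness of short cycles of $\sigma$ and $\tau$ are proved with characters in Section~\ref{sec:char}. The estimate $m_{ij}\approx r_is_j/n$ is proved by a first moment argument in Section~\ref{sec:inter}. Section~\ref{sec:good} collects these properties in the notion of a good diagram. Section~\ref{sec:J} bounds the weight of a good diagram from below; there the binomial identity is replaced by a local limit theorem in growing dimension. Section~\ref{sec:sum} proves the lower bound in \eqref{eq:goal} and concludes.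

\section{Counting pairs of permutations with characters}\label{sec:char}

\subsection{Standard facts}

The irreducible representations $\rho_\lambda$ of $S_n$, taken unitary, are indexed by the partitions $\lambda$ of $n$, identified with Young diagrams. Their characters $\chi^\lambda$ are real; we write $\chi^\lambda(\alpha)$ for the value on $\mathcal C_\alpha$. The partitions $(n)$ and $(1^n)$ give the trivial and the sign representation. A \emph{hook} is a diagram $(r-a,1^a)$.
\begin{itemize}
\item[(R1)] The dimension $f^\lambda$ is the number of standard tableaux of shape $\lambda$, and equals $n!$ divided by the product of the hook lengths of the boxes. The transposed diagram $\lambda^{t}$ corresponds to $\rho_\lambda\otimes\operatorname{sgn}$.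
\item[(R2)] The restriction of $\rho_\lambda$ to $S_{n-1}$ is the multiplicity-free sum of the $\rho_\nu$ with $\nu$ obtained from $\lambda$ by removing a corner box.
\item[(R3)] On a full cycle of $S_r$, $\chi^\eta$ equals $\pm1$ if $\eta$ is a hook and $0$ otherwise.
\item[(R4)] The multiplicity of $\eta_1\boxtimes\cdots\boxtimes\eta_k$ in the restriction of $\rho_\lambda$ to $S_{r_1}\times\cdots\times S_{r_k}$ is the coefficient of the Schur function $\mathsf s_\lambda$ in $\mathsf s_{\eta_1}\cdots\mathsf s_{\eta_k}$. Pieri's rule: with $\mathsf h_a=\mathsf s_{(a)}$ and $\mathsf e_a=\mathsf s_{(1^a)}$, the product $\mathsf s_\nu\mathsf h_a$ is the sum of the $\mathsf s_\lambda$ with $\lambda\supset\nu$ obtained by adding $a$ boxes in distinct columns (a horizontal strip), and $\mathsf s_\nu\mathsf e_a$ is the same sum with distinct rows (a vertical strip).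
\item[(R5)] The indicator of $\mathcal C_\mu$ is $\frac{|\mathcal C_\mu|}{n!}\sum_\lambda\chi^\lambda(\mu)\chi^\lambda$. The sum of the elements of a class $\mathcal C_\alpha$ acts in $\rho_\lambda$ as the scalar $|\mathcal C_\alpha|\chi^\lambda(\alpha)/f^\lambda$. Together these give Frobenius' formula
\[
\#\{(\sigma,\tau)\in\mathcal C_\alpha\times\mathcal C_\beta:\sigma\tau^{-1}\in\mathcal C_\mu\}=\frac{|\mathcal C_\alpha||\mathcal C_\beta||\mathcal C_\mu|}{n!}\sum_\lambda\frac{\chi^\lambda(\alpha)\chi^\lambda(\beta)\chi^\lambda(\mu)}{f^\lambda}.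
\]
\item[(R6)] The number of partitions of $m$ is at most $2^m$ and at most $e^{\pi\sqrt{2m/3}}$. Hence for $n$ large there are at most $e^{3\sqrt n}$ partitions of size at most $n$.
\end{itemize}

\subsection{Dimensions and hook multiplicities}

In Frobenius' formula, (I2) bounds $\chi^\lambda(\mu)/f^\lambda$ by roughly $(f^\lambda)^{-1/2}$. We must show that the characters of $\alpha$ and $\beta$ are negligible against this, and that negative powers of $f^\lambda$ are summable. The dimension is governed by $j(\lambda)=n-\max(\lambda_1,\lambda^t_1)$, the number of boxes outside the first row or the first column, whichever is longer. It vanishes only for $(n)$ and $(1^n)$. Let $\bar\lambda$ be $\lambda$ without its first row.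

\begin{lemma}\label{lem:dim}
\begin{itemize}
\item[(i)] If a diagram $\nu$ has $j\le\nu_1$ boxes below its first row, then $f^\nu\ge\binom{\nu_1}j$.
\item[(ii)] For $n$ large and $\lambda$ a partition of $n$: if $1\le j(\lambda)\le n^{3/4}$ then $f^\lambda\ge n^{j(\lambda)/5}$, and if $j(\lambda)>n^{3/4}$ then $f^\lambda\ge e^{n^{3/4}/2}$.
\item[(iii)] For each fixed $a>0$, $\sum_{\lambda\ne(n),(1^n)}(f^\lambda)^{-a}\to0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Put $1,\dots,j$ in the first $j$ boxes of the first row. Among the other $\nu_1$ numbers choose $j$, fill $\bar\nu$ with them according to a fixed standard pattern, and write the remaining ones increasingly in the first row. The second row has at most $j$ boxes, so the entries above it are at most $j$ and the tableau is standard.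

(ii) By (R1) we may assume $\lambda_1\ge\lambda_1^t$, so $j=j(\lambda)=n-\lambda_1$. If $j\le n/3$, then (i) gives $f^\lambda\ge\binom{n-j}j\ge(n/j-1)^j$. For $j\le n^{3/4}$ this is at least $(n^{1/4}-1)^j\ge n^{j/5}$, and for $n^{3/4}<j\le n/3$ it is at least $2^j\ge e^{n^{3/4}/2}$. Let $j>n/3$, so $\lambda_1<2n/3$. If $\lambda_1\ge n^{0.8}$, put $j'=\lfloor\lambda_1/3\rfloor\le2n/9<j$ and let $\nu\subset\lambda$ consist of the first row and a subdiagram of $\bar\lambda$ with $j'$ boxes. Every standard tableau of shape $\nu$ extends to $\lambda$, so $f^\lambda\ge f^\nu\ge\binom{\lambda_1}{j'}\ge3^{j'}\ge e^{n^{3/4}}$. If $\lambda_1<n^{0.8}$, all hook lengths are less than $2n^{0.8}$, and $f^\lambda\ge n!/(2n^{0.8})^n\ge(n^{0.2}/2e)^n\ge e^n$.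

(iii) A diagram with $j(\lambda)=j$ is determined by a partition of $j$ and the choice between row and column, so there are at most $2^{j+1}$ of them. By (ii) and (R6) the sum is at most $\sum_{j\ge1}2^{j+1}n^{-aj/5}+e^{3\sqrt n-an^{3/4}/2}$, which tends to $0$.
\end{proof}

Let $r$ be a composition of $n$ with $k$ parts. Let $\mathcal H(\lambda;r)$ be the sum of the multiplicities, in the restriction of $\rho_\lambda$ to $S_{r_1}\times\cdots\times S_{r_k}$, of all irreducible representations $\eta_1\boxtimes\cdots\boxtimes\eta_k$ in which every $\eta_i$ is a hook. A permutation with cycle lengths $r$ is a product of full cycles in such a subgroup, so (R3) gives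
\begin{equation}\label{eq:charH}
|\chi^\lambda(\alpha)|\le\mathcal H(\lambda;r)\qquad\text{if $\alpha$ has cycle lengths $r$.}
\end{equation}
We bound $\mathcal H$ and not merely the character, because Proposition~\ref{prop:short} below needs a bound that does not rely on cancellation between signs.

\begin{lemma}\label{lem:hook}
There are $\varepsilon_n\to0$ such that $\mathcal H(\lambda;r)\le(f^\lambda)^{\varepsilon_n}$ for all partitions $\lambda$ of $n$ and all compositions $r$ of $n$ with $k\le2L$ parts.
\end{lemma}

\begin{proof}
Tensoring with the sign maps hooks to hooks, so $\mathcal H(\lambda^t;r)=\mathcal H(\lambda;r)$ and we may assume $j=j(\lambda)=n-\lambda_1$. If $j=0$, then $\mathcal H=1=f^\lambda$. Let $j\ge1$. By Pieri's rule $\mathsf h_{r-a}\mathsf e_a=\mathsf s_{(r-a+1,1^{a-1})}+\mathsf s_{(r-a,1^a)}$ for $1\le a\le r-1$, while $a=0$ and $a=r$ give $\mathsf s_{(r)}$ and $\mathsf s_{(1^r)}$. So $\sum_{a=0}^r\mathsf h_{r-a}\mathsf e_a$ is twice the sum of the Schur functions of all hooks of size $r$. By (R4), $2^k\mathcal H(\lambda;r)$ is therefore the number of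 chains
\[
\emptyset=\nu^0\subset\nu^1\subset\cdots\subset\nu^{2k}=\lambda
\]
in which odd steps add a horizontal strip, even steps add a vertical strip, and $|\nu^{2i}|=r_1+\cdots+r_i$. We count chains in two ways. First, record for each box of $\bar\lambda$ the step at which it is added; there are at most $(2k)^j$ possibilities. This determines all $\overline{\nu^m}$. The first row of $\nu^{2i}$ is then determined by the size of $\nu^{2i}$, and the first row of $\nu^{2i-1}$ is equal to it or shorter by one, since a vertical strip has at most one box per row. So $2^k\mathcal H\le2^k(2k)^j$, that is, $\mathcal H\le(4L)^j$. Second, by (R6) there are at most $e^{3\sqrt n}$ choices for each of the $2k\le4L$ diagrams, so $\mathcal H\le e^{12L\sqrt n}$. By Lemma~\ref{lem:dim}(ii), $\log\mathcal H/\log f^\lambda$ is at most $5\log(4L)/L$ if $j\le n^{3/4}$ and at most $24Ln^{-1/4}$ if $j>n^{3/4}$.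
\end{proof}

\subsection{The number of pairs and the normalization}

\begin{proposition}\label{prop:count}
Let $\alpha,\beta$ be partitions of $n$ with the same number $k\le2L$ of parts. Then
\[
\#\{(\sigma,\tau)\in\mathcal C_\alpha\times\mathcal C_\beta:\sigma\tau^{-1}\in\mathcal C_\mu\}=(2+o(1))\,\frac{|\mathcal C_\alpha||\mathcal C_\beta||\mathcal C_\mu|}{n!}.
\]
\end{proposition}

\begin{proof}
In Frobenius' formula the trivial character contributes $1$. So does the sign character, because $\alpha$ and $\beta$ both have sign $(-1)^{n-k}$ and $\mu$ is even. By \eqref{eq:charH}, Lemma~\ref{lem:hook} and (I2), the other terms are at most $(f^\lambda)^{2\varepsilon_n+1/2+\delta_n-1}\le(f^\lambda)^{-1/4}$ in absolute value for $n$ large, and their sum tends to $0$ by Lemma~\ref{lem:dim}(iii).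
\end{proof}

Some hypothesis on the fixed points of $\mu$ is needed here: for $\mu=(1^n)$ the count is zero unless $\alpha=\beta$.

\begin{corollary}\label{cor:norm}
$c(\kappa)=(2+o(1))\,|\mathcal C_\mu|/d!$.
\end{corollary}

\begin{proof}
Proposition~\ref{prop:count} with $k=1$ gives $n_1=(2+o(1))|\mathcal C_\mu|\,(n-1)!^2/n!$. Since $\zeta(d)\to1$, Lemma~\ref{lem:c1} gives $c_1(\kappa)=(2+o(1))|\mathcal C_\mu|/(n\,d!)$, and $c(\kappa)=(1+o(1))\,d\,c_1(\kappa)$ by (I1).
\end{proof}

This is the only place where (I1) is used.

\subsection{Points in a short cycle of both permutations}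

Let $r_\sigma(x)$ be the length of the cycle of $\sigma$ through $x$. If $\sigma$ and $\tau$ were independent with $k$ cycles each, the expected number of $x$ with $r_\sigma(x)\le u$ and $r_\tau(x)\le u'$ would be at most $n\cdot\frac{ku}n\cdot\frac{ku'}n$. We show that conditioning on $\sigma\tau^{-1}\in\mathcal C_\mu$ costs at most a factor $n^{o(1)}$. The difficulty is that the condition $r_\sigma(x)\le u$ is invariant under conjugation only by the stabilizer of $x$, so Frobenius' formula does not apply; the multiplicity-free branching (R2) provides a substitute.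

\begin{proposition}\label{prop:short}
Let $\alpha,\beta$ be as in Proposition~\ref{prop:count}, and let $(\sigma,\tau)$ be uniform among the pairs counted there. For $u,u'\ge1$,
\[
\mathbb E\,\#\{x:r_\sigma(x)\le u,\ r_\tau(x)\le u'\}\le n^{o(1)}\,\frac{uu'}n .
\]
\end{proposition}

\begin{proof}
Fix $x$, and let $F=\{\sigma\in\mathcal C_\alpha:r_\sigma(x)\le u\}$ and $F'=\{\tau\in\mathcal C_\beta:r_\tau(x)\le u'\}$. Write $\rho_\lambda(F)=\sum_{\sigma\in F}\rho_\lambda(\sigma)$. Since $F'$ is closed under inversion, (R5) gives
\[
\#\{(\sigma,\tau)\in F\times F':\sigma\tau^{-1}\in\mathcal C_\mu\}=\frac{|\mathcal C_\mu|}{n!}\sum_\lambda\chi^\lambda(\mu)\operatorname{Tr}\big(\rho_\lambda(F)\rho_\lambda(F')\big).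
\]
The sets $F,F'$ are invariant under conjugation by the stabilizer $S_{n-1}$ of $x$, so both operators commute with $S_{n-1}$. By (R2) and Schur's lemma they are scalar on each summand $\rho_\nu$ of the restriction. If $P_\nu$ is the orthogonal projection onto that summand, the scalar for $F$ is $\operatorname{Tr}(P_\nu\rho_\lambda(F))/f^\nu$, and
\[
\operatorname{Tr}\big(\rho_\lambda(F)\rho_\lambda(F')\big)=\sum_\nu\frac{\operatorname{Tr}(P_\nu\rho_\lambda(F))\operatorname{Tr}(P_\nu\rho_\lambda(F'))}{f^\nu}.
\]
To bound the traces, split $F$ according to the cycle supports: $F$ is a disjoint union of sets $F_A$, where $F_A$ consists of all permutations whose cycles have supports $A_1,\dots,A_k$. The operator $\rho_\lambda(F_A)$ is the product of the class sums of full cycles in the groups $S_{A_i}$. By (R3) and (R5), on the isotypic component of $\eta=\eta_1\boxtimes\cdots\boxtimes\eta_k$ under $\prod_iS_{A_i}$ it acts as $\pm|F_A|/\dim\eta$ if all $\eta_i$ are hooks, and as $0$ otherwise. Let $Q_\eta$ be the orthogonal projection onto this component; its rank is $\dim\eta$ times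 the multiplicity of $\eta$. As $0\le\operatorname{Tr}(P_\nu Q_\eta)=\operatorname{Tr}(Q_\eta P_\nu Q_\eta)\le\operatorname{rank}Q_\eta$, Lemma~\ref{lem:hook} gives $|\operatorname{Tr}(P_\nu\rho_\lambda(F_A))|\le|F_A|(f^\lambda)^{\varepsilon_n}$. Summing over $A$, and arguing in the same way for $F'$, the number of pairs is at most
\begin{equation}\label{eq:bracket}
\frac{|\mathcal C_\mu||F||F'|}{n!}\Big[2+\sum_{\lambda\ne(n),(1^n)}t_\lambda\Big],\qquad t_\lambda=|\chi^\lambda(\mu)|\,(f^\lambda)^{2\varepsilon_n}\sum_\nu\frac1{f^\nu}.
\end{equation}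
The denominators are now $f^\nu$, which may be smaller than $f^\lambda$ by a factor $n$. This loss is harmless when $f^\lambda$ is large, and the few remaining $\lambda$ are treated directly.

\emph{Case $f^\lambda\ge n^5$.} Removing a box does not increase hook lengths, so $f^\lambda/f^\nu\le n$ by (R1). A diagram with $c$ corners has $c$ distinct row lengths, so $c(c+1)/2\le n$ and $c\le\sqrt{2n}$. With (I2), for $n$ large,
\[
t_\lambda\le\sqrt2\,n^{3/2}(f^\lambda)^{-1/2+\delta_n+2\varepsilon_n}\le2n^{3/2}(f^\lambda)^{-1/3-1/15}\le2n^{3/2-5/3}(f^\lambda)^{-1/15},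
\]
and these terms sum to $o(1)$ by Lemma~\ref{lem:dim}(iii).

\emph{Case $f^\lambda<n^5$.} By Lemma~\ref{lem:dim}(ii), $1\le j=j(\lambda)\le24$, which leaves $O(1)$ diagrams. Transposition does not change $t_\lambda$, so let $\lambda_1=n-j$. A standard tableau is determined by the filling of $\bar\lambda$, so $f^\lambda\le n^j$. There are at most $j+1$ diagrams $\nu$; each has $j'\in\{j-1,j\}$ boxes below a first row of length $n-1-j'$, so $f^\nu\ge\binom{n-1-j'}{j'}\ge(n/50)^{j-1}$ by Lemma~\ref{lem:dim}(i). For $j\ge2$, (I2) gives $t_\lambda=O(n^{j/2+o(1)-(j-1)})\le n^{o(1)}$. For $j=1$, (I2) would only give $n^{1/2+o(1)}$; but $\chi^{(n-1,1)}$ is the number of fixed points minus one, so $|\chi^\lambda(\mu)|=1$ and $t_\lambda\le2n^{2\varepsilon_n}$.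

So the bracket in \eqref{eq:bracket} is $n^{o(1)}$. For $\sigma$ uniform in $\mathcal C_\alpha$, the probability that $r_\sigma(x)\le u$ is $\frac1n$ times the sum of the parts of $\alpha$ that are at most $u$. Hence $|F|\le|\mathcal C_\alpha|ku/n$ and $|F'|\le|\mathcal C_\beta|ku'/n$. Sum over the $n$ values of $x$, divide by the total given by Proposition~\ref{prop:count}, and use $k^2\le4L^2=n^{o(1)}$.
\end{proof}

\section{Intersections of invariant sets}\label{sec:inter}

We now show that a cycle of $\sigma$ and a cycle of $\tau$ intersect like independent random sets. It is easier to work with a pair $(\sigma,\tau)$ whose cycle types are not prescribed, because then $\sigma$ is uniform and independent of $\sigma\tau^{-1}$. The cycle types are imposed afterwards by conditioning on an event of probability at least $e^{-6L^2}$, so we need a failure probability much smaller than that.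

Two concentration inequalities are used. \emph{Azuma's inequality}: a martingale $(M_i)_{0\le i\le a}$ with $|M_i-M_{i-1}|\le2$ satisfies $\mathbb P(|M_a-M_0|\ge t)\le2e^{-t^2/(8a)}$. \emph{Hoeffding's inequality} for a hypergeometric variable $H$, the number of marked elements in a uniform sample of size $M$ drawn without replacement: $\mathbb P(|H-\mathbb EH|\ge t)\le2e^{-2t^2/M}$. The law of $H$ is unchanged when the sample size and the number of marked elements are exchanged, so $M$ may be replaced by the latter.

\begin{proposition}\label{prop:inter}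
Let $(\sigma,\tau)$ be uniform among all pairs in $S_n\times S_n$ with $\sigma\tau^{-1}\in\mathcal C_\mu$. For $n$ large, with probability at least $1-e^{-L^3}$, all nonempty sets $A,B\subset[n]$ with $\sigma A=A$ and $\tau B=B$ satisfy
\begin{equation}\label{eq:inter}
\Big||A\cap B|-\frac{|A||B|}n\Big|<L^2\sqrt{\min(|A|,|B|)} .
\end{equation}
\end{proposition}

\begin{proof}
If $A=[n]$ or $B=[n]$, the left side is zero. So we consider $1\le a,b<n$ and bound the expected number of invariant pairs $(A,B)$ with \emph{parameters} $|A|=a$, $|B|=b$, $|A\cap B|=m$. Condition on $\pi=\sigma\tau^{-1}$, a fixed permutation without fixed points. Then $\sigma$ is uniform, and $\tau B=B$ means $\sigma B=\pi B$.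

\emph{The first moment.} The conditions $\sigma A=A$ and $\sigma B=\pi B$ say that $\sigma$ maps the four cells cut out by $(A,B)$ onto the corresponding cells cut out by $(A,\pi B)$. This is impossible unless $|A\cap\pi B|=m$, and then it has probability $m!\,(a-m)!\,(b-m)!\,(n-a-b+m)!/n!$. The inverse of this number is the number of pairs $(A,B)$ with parameters $(a,b,m)$. So the expected number of invariant pairs is exactly $\mathbb P(Y=m)$, where $(A,B)$ is uniform among pairs with parameters $(a,b,m)$ and $Y=|A\cap\pi B|=|B\cap\pi^{-1}A|$. We show that $Y$ concentrates near $\frac{ab-m}{n-1}$, so that $Y=m$ is unlikely unless $m$ is close to $ab/n$.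

\emph{Concentration given $A$.} Put $Z=|A\cap\pi^{-1}A|$, so $\pi^{-1}A$ has $Z$ elements in $A$ and $a-Z$ elements outside. Given $A$, the sets $B\cap A$ and $B\setminus A$ are uniform subsets of $A$ and of its complement, of sizes $m$ and $b-m$. Thus $Y$ is a sum of two hypergeometric variables. The first has sample size $m\le a$, and the second has $a-Z\le a$ marked elements. By Hoeffding's inequality, $\mathbb P(|Y-\mathbb E[Y|A]|\ge2t\mid A)\le4e^{-2t^2/a}$.

\emph{Concentration of $Z$.} We have $Z=\#\{x\in A:\pi x\in A\}$. Removing an element from $A$ decreases $Z$ by at most $2$ and adding one increases it by at most $2$, so an exchange changes $Z$ by at most $2$. Reveal $A$ as a uniform sequence $x_1,\dots,x_a$ of distinct elements and let $M_i=\mathbb E[Z\mid x_1,\dots,x_i]$. Given $x_1,\dots,x_{i-1}$, let $x,y$ be two possible values of $x_i$. Applying the transposition $(x\,y)$ to $x_{i+1},\dots,x_a$ maps the conditional law of the rest given $x_i=x$ to that given $x_i=y$, and the two resulting sets are equal or differ by one exchange. So any two values of $M_i$ differ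 by at most $2$, and since $M_{i-1}$ is their average, $|M_i-M_{i-1}|\le2$. Azuma's inequality gives $\mathbb P(|Z-\mathbb EZ|\ge t)\le2e^{-t^2/(8a)}$. Because $\pi x\ne x$ for all $x$, we have $\mathbb EZ=n\cdot\frac{a(a-1)}{n(n-1)}=\frac{a(a-1)}{n-1}$.

\emph{Conclusion.} Write $Z=\mathbb EZ+\delta$, and note that $a-\mathbb EZ=\frac{a(n-a)}{n-1}$. Then
\[
\mathbb E[Y|A]=\frac{mZ}a+\frac{(b-m)(a-Z)}{n-a}=\frac{m(a-1)+(b-m)a}{n-1}+\delta\Big(\frac ma-\frac{b-m}{n-a}\Big),
\]
where the first term is $\frac{ab-m}{n-1}$ and the bracket, a difference of two numbers in $[0,1]$, has modulus at most $1$. Therefore $\mathbb P(|Y-\frac{ab-m}{n-1}|\ge3t)\le6e^{-t^2/(8a)}$. Now $m-\frac{ab-m}{n-1}=\frac n{n-1}(m-\frac{ab}n)$. If $|m-\frac{ab}n|\ge L^2\sqrt a$, the choice $3t=L^2\sqrt a$ gives $\mathbb P(Y=m)\le6e^{-L^4/72}$. The variable $Y=|B\cap\pi^{-1}A|$ has the same form with $(A,\pi)$ and $(B,\pi^{-1})$ exchanged, so the same bound holds if $|m-\frac{ab}n|\ge L^2\sqrt b$. Summing over at most $(n+1)^3$ triples $(a,b,m)$, the expected number of pairs violating \eqref{eq:inter} is at most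 $6(n+1)^3e^{-L^4/72}\le e^{-L^3}$.
\end{proof}

The absence of fixed points enters through $\mathbb EZ$. For $\pi=1$ the statement fails completely, since $\sigma=\tau$ and one may take $A=B$.

\section{Good diagrams}\label{sec:good}

Fix $1\le k\le2L$ and a composition $r$ of $n$ with $k$ parts. The two regimes of Section~\ref{sec:two} must be separated by a threshold $T$, and they interact: an edge on top of a cylinder with few edges lies at the bottom of some cylinder $i$ with many edges, and perturbs its constraint. The total perturbation will be $O(LT)$, to be compared with the natural scale $\sqrt{r_i}$ of that constraint. We therefore use a second threshold $U$: cylinders with more than $U$ edges absorb the perturbation if $LT\ll\sqrt U$, and cylinders with at most $U$ edges avoid it altogether, by Proposition~\ref{prop:short}, if $TU\ll n$. We take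
\[
T=n^{1/10},\qquad U=n^{1/2}.
\]
An index $i$ is \emph{tiny} if $r_i\le T$ and \emph{large} otherwise; $\mathcal T$ and $\mathcal L$ are the sets of such indices. One of the $k$ constraints is redundant, and we drop that of the biggest cylinder: let $*$ be the first index with $r_*$ maximal. Then $r_*\ge n/k\ge n/(2L)>U$, so $*\in\mathcal L$. Put $\mathcal L'=\mathcal L\setminus\{*\}$ and $k'=|\mathcal L'|$.

\begin{definition}
A composition $s$ of $n$ with $k$ parts is \emph{admissible} for $r$ if $s_i\le2T$ for $i\in\mathcal T$ and $|s_i-r_i|\le L\sqrt{r_i}$ for $i\in\mathcal L'$. A diagram is \emph{good} if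
\begin{itemize}
\item[(G1)] no $x$ satisfies $r_\sigma(x)\le2T$ and $r_\tau(x)\le2U$, and no $x$ satisfies $r_\sigma(x)\le2U$ and $r_\tau(x)\le2T$;
\item[(G2)] inequality \eqref{eq:inter} holds for all pairs $A_i,B_j$.
\end{itemize}
\end{definition}

Let integers $1\le s_i\le2T$ ($i\in\mathcal T$) and $s_i$ with $|s_i-r_i|\le L\sqrt{r_i}$ ($i\in\mathcal L'$) be given, and define $s_*=n-\sum_{i\ne*}s_i$. By the Cauchy--Schwarz inequality, for $n$ large,
\begin{equation}\label{eq:sstar}
|s_*-r_*|\le2L\cdot2T+L\sqrt{2Ln}\le3L^2\sqrt n\le6L^3n^{-1/2}r_* .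
\end{equation}
Also $|s_i-r_i|\le LT^{-1/2}r_i$ for $i\in\mathcal L'$. So every such choice gives an admissible $s$, and $s_i=(1+o(1))r_i$, in particular $r_i/2\le s_i\le2r_i$, for all $i\in\mathcal L$.

\begin{lemma}\label{lem:numgood}
For $s$ admissible for $r$, the number of good diagrams with sizes $(r,s)$ is $(2+o(1))\,|\mathcal C_\mu|\,n!/\prod_ir_is_i$.
\end{lemma}

\begin{proof}
Let $\alpha,\beta$ be the partitions obtained by sorting $r,s$. A permutation of type $\alpha$, with $a_l$ cycles of length $l$, has $\prod_la_l!$ orderings of its cycles with sizes $r$, and $|\mathcal C_\alpha|\prod_la_l!=n!/\prod_ir_i$; the same holds for $\beta$ and $s$. By Proposition~\ref{prop:count} there are $(2+o(1))|\mathcal C_\mu|\,n!/\prod_ir_is_i$ diagrams with sizes $(r,s)$. Goodness depends only on $(\sigma,\tau)$, so it suffices to bound the fraction of bad pairs among those counted in Proposition~\ref{prop:count}. By Proposition~\ref{prop:short} and Markov's inequality, (G1) fails for a fraction at most $n^{o(1)}TU/n=n^{-0.4+o(1)}$. There are $n!\,|\mathcal C_\mu|$ pairs with $\sigma\tau^{-1}\in\mathcal C_\mu$,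 so a uniform such pair has types $(\alpha,\beta)$ with probability $(2+o(1))/(z_\alpha z_\beta)$. This is at least $e^{-6L^2}$, because $z_\alpha,z_\beta\le n^kk!\le e^{2L^2}(2L)^{2L}\le e^{3L^2}$. By Proposition~\ref{prop:inter}, (G2) fails for a fraction at most $e^{-L^3+6L^2}$.
\end{proof}

For a diagram with sizes $(r,s)$ put $m_{ij}=|A_i\cap B_j|$ and
\[
E_0=\bigcup_{i\in\mathcal T}(A_i\cup B_i),\qquad E_1=E\setminus E_0=\bigcup_{i,j\in\mathcal L}(A_i\cap B_j).
\]
If $s$ is admissible, $|E_0|\le2L\cdot3T=6LT$.

\begin{lemma}\label{lem:struct}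
For $n$ large, a good diagram $\Delta$ with admissible sizes $(r,s)$ has the following properties.
\begin{itemize}
\item[(S1)] The sets $A_i$ and $B_i$, $i\in\mathcal T$, are pairwise disjoint. If $i\in\mathcal L'$ and $r_i\le U$, then $A_i$ and $B_i$ are disjoint from $E_0$.
\item[(S2)] For $i\in\mathcal L'$, $m_{i*}\ge r_i/(3L)$ and $m_{*i}\ge r_i/(3L)$, so $q_i:=m_{i*}+m_{*i}\ge r_i/(2L)$. Also $m_{**}>0$.
\item[(S3)] For $i,j\in\mathcal L'$, $|m_{ij}-r_ir_j/n|\le3L^2\sqrt{\min(r_i,r_j)}$.
\item[(S4)] $\Delta$ is connected and $\langle\sigma,\tau\rangle$ is transitive, so the surfaces arising from $\Delta$ are one-layer.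
\end{itemize}
\end{lemma}

\begin{proof}
(S1) For $i,j\in\mathcal T$, a point of $A_i\cap B_j$ would have $r_\sigma\le T$ and $r_\tau\le2T$, against (G1). Let $i\in\mathcal L'$ with $r_i\le U$, so $s_i\le2U$, and $j\in\mathcal T$. A point of $A_i\cap B_j$ would have $r_\sigma\le U$ and $r_\tau\le2T$, and a point of $B_i\cap A_j$ would have $r_\tau\le2U$ and $r_\sigma\le T$; both contradict (G1). The intersections $A_i\cap A_j$ and $B_i\cap B_j$ are empty for $i\ne j$.

(S2) We have $r_*,s_*\ge(1-o(1))\,n/(2L)$. By (G2), $m_{i*}\ge r_is_*/n-L^2\sqrt{r_i}\ge r_i\big(\frac{1-o(1)}{2L}-L^2T^{-1/2}\big)\ge\frac{r_i}{3L}$. The bound $m_{*i}\ge r_*s_i/n-L^2\sqrt{s_i}$ with $s_i=(1+o(1))r_i$ gives the second inequality, and $m_{**}\ge(1-o(1))\frac n{4L^2}-L^2\sqrt n>0$.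

(S3) By (G2) and $s_j\le2r_j$, $|m_{ij}-r_is_j/n|\le\sqrt2L^2\sqrt{\min(r_i,r_j)}$. By admissibility $r_i|s_j-r_j|/n\le Lr_i\sqrt{r_j}/n$, and $r_i\sqrt{r_j}/n$ is at most $\sqrt{r_j}$, as $r_i\le n$, and at most $\sqrt{r_i}$, as $\sqrt{r_ir_j}\le n$.

(S4) Each $A_i$ and each $B_j$ lies in a single orbit of $\langle\sigma,\tau\rangle$. By (S2), $A_*$ meets $B_*$, and for $i\in\mathcal L'$ the set $A_i$ meets $B_*$ and $B_i$ meets $A_*$; so all $A_i,B_i$ with $i$ large lie in one orbit. By (S1), for $i$ tiny, each point of $A_i$ lies in some $B_j$ with $j$ large. So this orbit contains all the $A_i$, hence all of $E$. In $G(\Delta)$, every $i\in\mathcal L'$ is joined to $*$ and every tiny $i$ is joined to a large index.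
\end{proof}

\section{The weight of a good diagram}\label{sec:J}

For symmetric matrices, $P\le Q$ means that $Q-P$ is positive semidefinite; if $P$ is positive definite, this implies $Q^{-1}\le P^{-1}$ and $\det P\le\det Q$. For a positive definite $k'\times k'$ matrix $C$ let
\[
\varphi_C(v)=(2\pi)^{-k'/2}(\det C)^{-1/2}e^{-\frac12v^TC^{-1}v}
\]
be the centered Gaussian density with covariance $C$, with $\varphi_C=1$ if $k'=0$. The variance $2r_1-2r_1^2/n$ of Section~\ref{sec:two} generalizes to the $\mathcal L'\times\mathcal L'$ matrix $C=C(r)$ with entries $C_{ij}=2r_i\delta_{ij}-2r_ir_j/n$. Let $R$ be the diagonal matrix with entries $r_i$, $i\in\mathcal L'$. By the Cauchy--Schwarz inequality $(\sum_{\mathcal L'}r_i\theta_i)^2\le(n-r_*)\sum_{\mathcal L'}r_i\theta_i^2$, and $2r_*/n\ge1/L$, so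
\begin{equation}\label{eq:Cbounds}
\tfrac1L\,R\ \le\ C\ \le\ 2R .
\end{equation}
The lower bound is the reason for dropping the constraint of the biggest cylinder. For tiny cylinders we use the truncated integral
\[
I(a,b)=\int_0^{3T/2}W(w)\,\gamma_a(w)\,\gamma_b(w)\,dw ;
\]
the truncation keeps the perturbation of the large constraints of size $O(LT)$.

\begin{proposition}\label{prop:J}
Let $\Delta$ be a good diagram with admissible sizes $(r,s)$, and $v=(r_i-s_i)_{i\in\mathcal L'}$. Then
\[
J(\Delta)\ge(1-o(1))\,J_*(r,s),\qquad J_*(r,s)=\prod_{i\in\mathcal T}I(r_i,s_i)\cdot\prod_{i\in\mathcal L}r_i\cdot\varphi_C(v).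
\]
\end{proposition}

The proof occupies the rest of this section. We integrate first over the lengths in $E_1$, for fixed lengths in $E_0$, and show that the result is essentially independent of the latter.

\subsection*{Step 1: coordinates}
The constraints are $D_i:=\ell(A_i)-\ell(B_i)=0$ for $i\ne*$; the one for $*$ follows from $\sum_iD_i=0$. Choose \emph{pivot} edges $e_i\in A_i$ for $i\in\mathcal T$ and $e_i\in A_i\cap B_*\subset E_1$ for $i\in\mathcal L'$, which is possible by (S2). For $i\in\mathcal T$, the form $D_i$ involves only the lengths $\ell_{E_0}=(\ell_e)_{e\in E_0}$; by (S1) it contains $\ell_{e_i}$ with coefficient $1$ and no other pivot. For $i\in\mathcal L'$,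
\[
D_i=D'_i+x_i,\qquad D'_i=\ell(A_i\cap E_1)-\ell(B_i\cap E_1),\qquad x_i=\ell(A_i\cap E_0)-\ell(B_i\cap E_0),
\]
and $D'_i$ contains $\ell_{e_i}$ with coefficient $1$ and no other pivot, since $e_j\in A_j\cap B_*$ for $j\in\mathcal L'$. Solving first the tiny and then the large constraints expresses every pivot length as an integer combination of the other, \emph{free}, lengths. So $V_\Delta\cap\mathbb Z^n$ projects bijectively onto the integer points in the free coordinates, and $\lambda_\Delta$ is Lebesgue measure in these coordinates. Below, integrals over $\{D_i=0,\ i\in\mathcal T\}$ and over $\{D'=u\}$ are taken with respect to Lebesgue measure in the free coordinates of $E_0$ and of $E_1$, over the region where all lengths, pivots included, are positive. By Fubini's theorem,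
\[
J(\Delta)=\int_{D_i=0,\,i\in\mathcal T}\ \prod_{i\in\mathcal T}W(w_i)\,e^{-\ell(E_0)}\,\Phi(\ell_{E_0}),\qquad\Phi(\ell_{E_0})=\int_{D'=-x}\ \prod_{i\in\mathcal L}W(w_i)\,e^{-\ell(E_1)},
\]
where in $\Phi$ the widths $w_i=\ell(A_i)$ depend on the lengths in both $E_0$ and $E_1$.

\subsection*{Step 2: the tiny cylinders}
Restrict the outer integral to $\mathcal N=\{w_i\le3T/2\text{ for all }i\in\mathcal T\}$. By (S1) the integral of $\prod_{\mathcal T}W(w_i)e^{-\ell(E_0)}$ over $\mathcal N$ factors over $i\in\mathcal T$. In the $i$-th factor, integrating over the lengths in $B_i$ with $\ell(B_i)=w$ gives $\gamma_{s_i}(w)\,dw$. The free lengths in $A_i$ range over a simplex of volume $w^{r_i-1}/(r_i-1)!$, on which $e^{-\ell(A_i)}=e^{-w}$; this gives $\gamma_{r_i}(w)$. The factor is thus $I(r_i,s_i)$, and it suffices to prove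
\begin{equation}\label{eq:Phi}
\Phi(\ell_{E_0})\ge(1-o(1))\prod_{i\in\mathcal L}r_i\cdot\varphi_C(v)\qquad\text{uniformly on }\mathcal N.
\end{equation}
From now on $\ell_{E_0}\in\mathcal N$, and hence $x$, is fixed. Note that $\ell(E_0)=2\sum_{\mathcal T}w_i\le6LT$.

\subsection*{Step 3: replacing the widths by their typical values}
Let the lengths $\ell_e$, $e\in E_1$, be independent exponential variables of mean $1$, and put $g(u)=\int_{D'=u}e^{-\ell(E_1)}$. Replacing the pivots $\ell_{e_i}$ by the variables $D'_i$ is a volume-preserving change of coordinates, so $g$ is the density of the random vector $D'$; if $k'=0$, then $g=1$. The edges of $A_i\cap B_*$ occur only in $D'_i$, with coefficient $1$. Writing $D'_i=\ell(A_i\cap B_*)+D''_i$ and integrating out these edges gives $g(u)=\mathbb E\prod_{i\in\mathcal L'}\gamma_{m_{i*}}(u_i-D''_i)$. Since $m_{i*}\ge2$ by (S2), the functions $\gamma_{m_{i*}}$ are bounded and continuous on $\mathbb R$, and so is $g$.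

We need the widths to be close to $r_i$ \emph{on the fiber} $D'=-x$, which has measure zero. To avoid conditioning, we use lower bounds for the widths that involve only free coordinates: $w_i^-=\ell\big((A_i\cap E_1)\setminus\{e_i\}\big)$ for $i\in\mathcal L'$ and $w_*^-=\ell(A_*\cap E_1)$. Then $W(w_i)\ge w_i\ge w_i^-$. Let $\mathcal E$ be the event that $w_i^-\ge(1-2y)r_i$ for all $i\in\mathcal L$, where $y=\frac12n^{-1/50}$. The variable $w_i^-$ is a $\Gamma_a$ with $a\ge r_i-1$ if $r_i\le U$, by (S1), and $a\ge r_i-6LT-1$ if $r_i>U$. In both cases $a\ge(1-n^{-1/12})r_i\ge T/2$, and $(1-y)a\ge(1-2y)r_i$ for $n$ large. Markov's inequality applied to $e^{-t\Gamma_a}$ with $t=y/(1-y)$ gives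
\[
\mathbb P\big(\Gamma_a\le(1-y)a\big)\le(1+t)^{-a}e^{t(1-y)a}=(1-y)^ae^{ya}\le e^{-ay^2/2},
\]
so $\mathbb P(\mathcal E^c)\le2Le^{-n^{3/50}/16}$. In the integral defining $g(-x)$, bound $e^{-\ell_{e_i}}$ by $1$ and drop the positivity of the pivots: the part over $\mathcal E^c$ is at most $\mathbb P(\mathcal E^c)$. Hence
\[
\Phi(\ell_{E_0})\ge(1-2y)^{2L}\prod_{i\in\mathcal L}r_i\cdot\big[g(-x)-\mathbb P(\mathcal E^c)\big].
\]
By \eqref{eq:Cbounds}, $\det C\le(2n)^{k'}$ and
\begin{equation}\label{eq:vCv}
v^TC^{-1}v\le L\sum_{\mathcal L'}v_i^2/r_i\le L\cdot2L\cdot L^2=2L^4 ,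
\end{equation}
so $\varphi_C(v)\ge(4\pi n)^{-L}e^{-L^4}\ge e^{-2L^4}$ and $\mathbb P(\mathcal E^c)=o(\varphi_C(v))$. If $k'=0$ this proves \eqref{eq:Phi}. For $k'\ge1$ it remains to prove the local limit estimate
\begin{equation}\label{eq:llt}
g(-x)\ge(1-o(1))\,\varphi_C(v).
\end{equation}

\subsection*{Step 4: mean and covariance of $D'$}
Extend every vector $\theta\in\mathbb R^{\mathcal L'}$ by $\theta_*=0$ and put $\theta_{ij}=\theta_i-\theta_j$ for $i,j\in\mathcal L$. Then $\theta\cdot D'=\sum_{i,j\in\mathcal L}\theta_{ij}\,\ell(A_i\cap B_j)$. An exponential variable of mean $1$ has variance $1$, so the mean and the covariance matrix $C'$ of $D'$ satisfy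
\begin{equation}\label{eq:meancov}
\theta\cdot\mathbb ED'=\sum_{i,j\in\mathcal L}m_{ij}\theta_{ij},\qquad\theta^TC'\theta'=\sum_{i,j\in\mathcal L}m_{ij}\theta_{ij}\theta'_{ij}.
\end{equation}
Explicitly, $C'_{ii}=|A_i\cap E_1|+|B_i\cap E_1|-2m_{ii}$ and $C'_{ij}=-(m_{ij}+m_{ji})$ for $i\ne j$. The displacement from the point $-x$ to the mean is
\[
u:=\mathbb ED'+x=v+\xi,\qquad\xi_i=\sum_{e\in A_i\cap E_0}(\ell_e-1)-\sum_{e\in B_i\cap E_0}(\ell_e-1).
\]
If $r_i\le U$, then $\xi_i=0$ by (S1). If $r_i>U$, then, since $A_i\cap E_0$ and $B_i\cap E_0$ are disjoint, $|\xi_i|\le\ell(E_0)+|E_0|\le12LT\le12Ln^{-0.15}\sqrt{r_i}$. In particular $|u_i|\le2L\sqrt{r_i}$ for all $i\in\mathcal L'$. We claim that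
\begin{equation}\label{eq:gauss}
\varphi_{C'}(u)=(1+o(1))\,\varphi_C(v).
\end{equation}
For $i\ne j$, (S3) gives $|C'_{ij}-C_{ij}|\le6L^2\sqrt{\min(r_i,r_j)}$. For $i=j$, the number $|A_i\cap E_1|+|B_i\cap E_1|$ differs from $2r_i$ by at most $L\sqrt{r_i}$ if $r_i\le U$ and at most $L\sqrt{r_i}+6LT\le2L\sqrt{r_i}$ if $r_i>U$; with (S3), $|C'_{ii}-C_{ii}|\le8L^2\sqrt{r_i}$. As $\sqrt{\min(r_i,r_j)}\le T^{-1/2}\sqrt{r_ir_j}$,
\[
|\theta^T(C'-C)\theta|\le8L^2T^{-1/2}\Big(\sum_{\mathcal L'}\sqrt{r_i}\,|\theta_i|\Big)^2\le16L^3n^{-1/20}\,\theta^TR\,\theta\le16L^4n^{-1/20}\,\theta^TC\theta .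
\]
So $(1-\varepsilon)C\le C'\le(1+\varepsilon)C$ with $\varepsilon=n^{-1/30}$, and with \eqref{eq:Cbounds},
\begin{equation}\label{eq:Cprime}
\tfrac1{2L}\,R\ \le\ C'\ \le\ 3R .
\end{equation}
The ratio $\det C'/\det C$ lies between $(1-\varepsilon)^{2L}$ and $(1+\varepsilon)^{2L}$, so it is $1+o(1)$. Next $u^TC^{-1}u\le L\sum u_i^2/r_i\le8L^4$, so $u^TC'^{-1}u$ and $u^TC^{-1}u$ differ by at most $2\varepsilon\cdot8L^4=o(1)$. Finally $\xi^TC^{-1}\xi\le L\cdot2L\cdot144L^2n^{-0.3}$, which with \eqref{eq:vCv} and the Cauchy--Schwarz inequality for the form $C^{-1}$ gives $u^TC^{-1}u=v^TC^{-1}v+o(1)$. This proves \eqref{eq:gauss}.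

\subsection*{Step 5: exponential tilting}
The point $-x$ may lie many standard deviations away from the mean of $D'$: the quantity $u^TC'^{-1}u$ is only bounded by a power of $L$, and $\varphi_{C'}(u)$ may be much smaller than the maximum of the density. An approximation of $g$ with an error that is small relative to this maximum is then useless. We change the rates of the exponential variables so that $-x$ becomes essentially the mean.

All error terms in this step and the next are cubic and are controlled by one estimate. Let $\theta,\theta',\theta''\in\mathbb R^{\mathcal L'}$ have coordinates bounded by $6L^3r_i^{-1/2}$. With $p_i=r_i^{-1/2}$ for $i\in\mathcal L'$ and $p_*=0$, the differences $\theta_{ij},\theta'_{ij},\theta''_{ij}$ are bounded by $6L^3(p_i+p_j)$, and $(p+p')^3\le4(p^3+p'^3)$ gives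
\begin{equation}\label{eq:cubic}
\sum_{i,j\in\mathcal L}m_{ij}|\theta_{ij}\theta'_{ij}\theta''_{ij}|\le4(6L^3)^3\sum_{i\in\mathcal L'}(r_i+s_i)\,r_i^{-3/2}\le4(6L^3)^3\cdot3\cdot2L\,T^{-1/2}=o(1).
\end{equation}

Let $b=-C'^{-1}u$. By \eqref{eq:Cprime},
\[
\sum_{\mathcal L'}r_ib_i^2\le2L\,b^TC'b=2L\,u^TC'^{-1}u\le4L^2\sum_{\mathcal L'}u_i^2/r_i\le32L^5,
\]
so $|b_i|\le6L^3r_i^{-1/2}$ and $|b_{ij}|\le12L^3T^{-1/2}\le\frac12$. Give the edges of $A_i\cap B_j$ independent exponential laws of rate $1-b_{ij}$, and let $g_b$ be the resulting density of $D'$, defined as a fiber integral like $g$. The joint density of the lengths is multiplied by $\prod_{i,j}(1-b_{ij})^{m_{ij}}\exp\big(\sum_{i,j}b_{ij}\ell(A_i\cap B_j)\big)$, and the exponent equals $b\cdot D'$, which is constant on fibers. So $g_b$ is $g$ times a continuous function, and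
\[
g(-x)=e^{b\cdot x}\prod_{i,j\in\mathcal L}(1-b_{ij})^{-m_{ij}}\;g_b(-x).
\]
By the expansion $-\log(1-z)=z+\frac{z^2}2+O(|z|^3)$ for $|z|\le\frac12$, by \eqref{eq:meancov} and by \eqref{eq:cubic}, the logarithm of the prefactor is
\[
b\cdot x+b\cdot\mathbb ED'+\tfrac12b^TC'b+o(1)=b\cdot u+\tfrac12b^TC'b+o(1)=-\tfrac12u^TC'^{-1}u+o(1).
\]
This is the exponent of $\varphi_{C'}(u)$. By \eqref{eq:gauss}, estimate \eqref{eq:llt} follows from
\begin{equation}\label{eq:center}
g_b(-x)\ge(1-o(1))\,(2\pi)^{-k'/2}(\det C')^{-1/2}.
\end{equation}

\subsection*{Step 6: Fourier inversion}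
An exponential variable of rate $\beta$ has characteristic function $(1-\sqrt{-1}\,t/\beta)^{-1}$. So $e^{\sqrt{-1}\,\theta\cdot x}$ times the characteristic function of the tilted $D'$ is
\[
\Psi(\theta)=e^{\sqrt{-1}\,\theta\cdot x}\prod_{i,j\in\mathcal L}\Big(1-\frac{\sqrt{-1}\,\theta_{ij}}{1-b_{ij}}\Big)^{-m_{ij}}.
\]
Every factor has modulus at most $1$. Keeping only the pairs $(i,*)$ and $(*,i)$, for which $\theta_{ij}=\pm\theta_i$, and using $(1-b_{ij})^{-2}\ge\frac49\ge\frac14$, we get
\begin{equation}\label{eq:Psibound}
|\Psi(\theta)|\le\prod_{i\in\mathcal L'}\psi_{q_i}(\theta_i),\qquad\psi_q(t)=(1+t^2/4)^{-q/2}.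
\end{equation}
Since $q_i\ge T/(2L)\ge2$, the function $\Psi$ is integrable, and since $g_b$ is continuous, $g_b(-x)=(2\pi)^{-k'}\int\Psi(\theta)\,d\theta$. Let $\Omega=\{\theta:|\theta_i|\le L^2r_i^{-1/2}\text{ for all }i\in\mathcal L'\}$ and $\mathcal I=\int e^{-\frac12\theta^TC'\theta}d\theta=(2\pi)^{k'/2}(\det C')^{-1/2}$. We must show that $\operatorname{Re}\int\Psi\ge(1-o(1))\,\mathcal I$.

\emph{On $\Omega$.} Here $|\theta_{ij}|\le2L^2T^{-1/2}=o(1)$. For $z=\sqrt{-1}\,\theta_{ij}/(1-b_{ij})$ we have $z=\sqrt{-1}\,\theta_{ij}(1+b_{ij})+O(|\theta_{ij}|b_{ij}^2)$, $z^2=-\theta_{ij}^2+O(\theta_{ij}^2|b_{ij}|)$ and $|z|^3=O(|\theta_{ij}|^3)$. After multiplication by $m_{ij}$ and summation, the three error terms are $o(1)$ by \eqref{eq:cubic}. By \eqref{eq:meancov},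
\[
\log\Psi(\theta)=\sqrt{-1}\,\theta\cdot\big(x+\mathbb ED'+C'b\big)-\tfrac12\theta^TC'\theta+o(1)=-\tfrac12\theta^TC'\theta+o(1),
\]
because $x+\mathbb ED'=u=-C'b$; this cancellation is what $b$ was chosen for. Hence $\operatorname{Re}\int_\Omega\Psi\ge(1-o(1))\big(\mathcal I-\int_{\Omega^c}e^{-\frac12\theta^TC'\theta}d\theta\big)$.

\emph{Off $\Omega$.} By \eqref{eq:meancov}, $\theta^TC'\theta\ge\sum_iq_i\theta_i^2$, and $e^{-qt^2/2}\le\psi_q(t)$ because $\log(1+t^2/4)\le t^2$. So both $|\Psi|$ and $e^{-\frac12\theta^TC'\theta}$ are bounded by the right side of \eqref{eq:Psibound}, and it suffices to show that its integral over $\Omega^c$ is $o(\mathcal I)$. For $|t|\le2$ we have $\log(1+t^2/4)\ge t^2/8$, and for $|t|>2$ we have $1+t^2/4\ge2$. Therefore, for all $t$,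
\[
\psi_q(t)\le e^{-qt^2/16}+2^{1-q/2}(1+t^2/4)^{-1}.
\]
Let $q=q_i$, so $T/(2L)\le q\le n$. The second term has integral $4\pi2^{-q/2}\le4\pi2^{-T/(4L)}$, which for $n$ large is at most $n^{-1/2}e^{-L^3/64}\le q^{-1/2}e^{-L^3/64}$. So $\int_{\mathbb R}\psi_q\le(\sqrt{16\pi}+1)q^{-1/2}\le12q^{-1/2}$. For $t_0=L^2r_i^{-1/2}$ we have $qt_0^2\ge L^3/2$ by (S2), and $e^{-qt^2/16}\le e^{-qt_0^2/32}e^{-qt^2/32}$ for $|t|>t_0$, so
\[
\int_{|t|>t_0}\psi_q\le(\sqrt{32\pi}+1)\,q^{-1/2}e^{-L^3/64}\le12q^{-1/2}e^{-L^3/64}.
\]
A point of $\Omega^c$ violates at least one of the $k'\le2L$ inequalities, and $12q_i^{-1/2}\le17\sqrt L\,r_i^{-1/2}$. Hence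
\[
\int_{\Omega^c}\prod_{i\in\mathcal L'}\psi_{q_i}(\theta_i)\,d\theta\le2L\,e^{-L^3/64}(17\sqrt L)^{2L}\prod_{i\in\mathcal L'}r_i^{-1/2}.
\]
On the other hand \eqref{eq:Cprime} gives $\mathcal I\ge\prod_i(2\pi/3)^{1/2}r_i^{-1/2}\ge\prod_ir_i^{-1/2}$. The ratio is at most $e^{-L^3/64+O(L\log L)}=o(1)$. This proves \eqref{eq:center}, hence \eqref{eq:llt} and \eqref{eq:Phi}, and completes the proof of Proposition~\ref{prop:J}. \hfill$\square$

\section{Summation over the bottom sizes and end of the proof}\label{sec:sum}

We now prove the lower bound in \eqref{eq:goal}: the tiny indices are summed with the Poisson identity \eqref{eq:poisson}, and the large ones as a Riemann sum of a Gaussian density.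

\begin{lemma}\label{lem:sum}
For every composition $r$ of $n$ with $k\le2L$ parts,
\[
\sum_{s\text{ admissible for }r}\frac{J_*(r,s)}{\prod_ir_is_i}\ \ge\ (1-o(1))\prod_i\frac1{r_i}.
\]
\end{lemma}

\begin{proof}
The summand equals $\prod_i\frac1{r_i}\cdot\prod_{\mathcal T}\frac{I(r_i,s_i)}{s_i}\cdot\prod_{\mathcal L}\frac{r_i}{s_i}\cdot\varphi_C(v)$. By admissibility and \eqref{eq:sstar},
\[
\prod_{\mathcal L}\frac{r_i}{s_i}\ge(1+LT^{-1/2})^{-2L}(1+6L^3n^{-1/2})^{-1}=1-o(1).
\]
As noted after \eqref{eq:sstar}, the $s_i$ with $i\ne*$ range independently over their intervals. So it suffices to show that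
\[
\prod_{i\in\mathcal T}\ \sum_{1\le s\le2T}\frac{I(r_i,s)}s\ \ge1-o(1)\qquad\text{and}\qquad\sum_v\varphi_C(v)\ge1-o(1),
\]
the last sum being over integer vectors with $|v_i|\le L\sqrt{r_i}$ for all $i\in\mathcal L'$.

\emph{Tiny indices.} By \eqref{eq:poisson},
\[
\sum_{1\le s\le2T}\frac{I(r_i,s)}s=\int_0^{3T/2}\gamma_{r_i}(w)\Big(1-\sum_{s>2T}\frac{W(w)\gamma_s(w)}s\Big)dw .
\]
For $w\le3T/2$ and $s>2T$ we have $W(w)\le1+w\le s$, and $\gamma_s(w)=\mathbb P(\operatorname{Poi}(w)=s-1)$. So the inner sum is at most $\mathbb P(\operatorname{Poi}(w)>2T-1)$. Markov's inequality with $\mathbb E(4/3)^{\operatorname{Poi}(w)}=e^{w/3}\le e^{T/2}$ bounds this by $e^{T/2}(4/3)^{1-2T}\le2e^{-0.07T}$. For $r_i\le T$, Markov's inequality with $\mathbb Ee^{\Gamma_{r_i}/4}=(4/3)^{r_i}$ gives $\int_{3T/2}^\infty\gamma_{r_i}\le(4/3)^Te^{-3T/8}\le e^{-0.08T}$. Each factor is thus at least $1-3e^{-0.07T}$, and there are at most $2L$ factors.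

\emph{Large indices.} If $k'=0$ the sum is $1$. Otherwise, for $v$ in the range and $\omega\in[-\frac12,\frac12]^{k'}$, the Cauchy--Schwarz inequality, \eqref{eq:vCv} and $\omega^TC^{-1}\omega\le L\sum\omega_i^2/r_i\le L^2/(2T)$ give
\[
\big|(v+\omega)^TC^{-1}(v+\omega)-v^TC^{-1}v\big|\le2\sqrt{2L^4\cdot L^2/(2T)}+L^2/(2T)=o(1).
\]
So $\varphi_C(v)$ is at least $1-o(1)$ times the integral of $\varphi_C$ over the unit cube centered at $v$. These cubes have disjoint interiors and cover the box $\{|u_i|\le L\sqrt{r_i}-1\text{ for all }i\}$, as one sees by rounding each coordinate to a nearest integer. Under the Gaussian law with covariance $C$, the $i$-th coordinate has variance $C_{ii}\le2r_i$, so it exceeds $L\sqrt{r_i}-1\ge(L-1)\sqrt{r_i}$ in absolute value with probability at most $2e^{-(L-1)^2/4}$. The mass of the box is at least $1-4Le^{-(L-1)^2/4}=1-o(1)$.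
\end{proof}

\begin{proof}[Proof of \eqref{eq:main}]
Let $\rho$ be a partition of $n$ with $k\le2L$ parts. Let $\mathcal D$ be the set of all good diagrams with sizes $(r,s)$, where $r$ is a rearrangement of $\rho$ and $s$ is admissible for $r$. By (S4) these diagrams are connected, and the surfaces arising from them are one-layer; they satisfy $\rho(O)=\rho$. By Proposition~\ref{prop:weight}, Lemma~\ref{lem:numgood}, Proposition~\ref{prop:J}, Lemma~\ref{lem:sum} and \eqref{eq:z}, the left side of \eqref{eq:main} is at least
\[
\frac1{n!\,k!\,d!}\sum_r\sum_s(2-o(1))\frac{|\mathcal C_\mu|\,n!}{\prod_ir_is_i}\,J_*(r,s)\ \ge\ (2-o(1))\frac{|\mathcal C_\mu|}{d!}\cdot\frac1{k!}\sum_r\prod_i\frac1{r_i}\ =\ (2-o(1))\frac{|\mathcal C_\mu|}{d!}\cdot\frac1{z_\rho}.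
\]
By Corollary~\ref{cor:norm}, $2|\mathcal C_\mu|/d!=(1+o(1))\,c(\kappa)$. All error terms depend on $n$ only, which gives the numbers $\eta_n$. This proves \eqref{eq:main}, and with Section~\ref{sec:intro} it completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:tv}.
\end{proof}

\begin{remark}
Summing the last display over $\rho$ gives $c(\kappa)\ge(2-o(1))|\mathcal C_\mu|/d!$ without using (I1). The role of (I1) is to supply the opposite inequality, which shows that everything we discarded, namely more than $2\log n$ cylinders, inadmissible sizes, diagrams that are not good and wide tiny cylinders, carries a negligible part of the total mass.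
\end{remark}

\begin{thebibliography}{9}

\bibitem{LS}
Larsen and Shalev, \emph{Invent. Math.} \textbf{174} (2008), 645--687.

\bibitem{SQT}
\emph{Square-Tiled Surfaces And Metric Maps},
\texttt{https://\allowbreak arietiform.com/\allowbreak application/\allowbreak nph-tsq.cgi/\allowbreak en/\allowbreak 20/\allowbreak https/\allowbreak gt-alea.math.cnrs.fr/\allowbreak Archives/\allowbreak Goujard\_alea2024\_Slides.pdf}

\end{thebibliography}
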